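# Tight Beltrami fields on the round three-sphere

Throughout, $\mathbb S^3=\{(x_1,y_1,x_2,y_2)\in\mathbb R^4: x_1^2+y_1^2+x_2^2+y_2^2=1\}$ carries the round metric of curvature $1$, is oriented as the boundary of the ball (outward normal first), and has volume form $\mathrm{vol}$. We write $z_j=x_j+iy_j$. The Hodge star $\ast$ on forms is extended complex linearly, and we use $\beta\wedge\ast\gamma=\langle\beta,\gamma\rangle\,\mathrm{vol}$ for real $1$-forms.

## 1. Curl eigenfields, contact forms and overtwisted disks

**Definition 1.** For a vector field $V$ with dual $1$-form $V^\flat$, the curl is $\operatorname{curl}V=(\ast\,dV^\flat)^\sharp$, equivalently $\iota_{\operatorname{curl}V}\mathrm{vol}=dV^\flat$. A *Beltrami field* with eigenvalue $\lambda$ is a vector field with $\operatorname{curl}V=\lambda V$ and $\operatorname{div}V=0$, where $\lambda\ne0$ is a constant.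

We work with the form $\alpha=V^\flat$. The curl equation says
$$d\alpha=\lambda\ast\alpha. \tag{1}$$
Since $\lambda\neq0$, (1) gives $d\ast\alpha=\lambda^{-1}dd\alpha=0$, and $d\ast\alpha=(\operatorname{div}V)\,\mathrm{vol}$. So $\operatorname{div}V=0$ is automatic, and Beltrami fields are exactly the duals of solutions of (1).

**Example 1.** Let $\theta_3=\sum_j(x_jdy_j-y_jdx_j)$, restricted to $\mathbb S^3$. Since $\theta_3=\operatorname{Im}\sum_j\bar z_jdz_j$, it is invariant under $SU(2)$, which is connected and so acts by orientation-preserving isometries, and acts transitively on $\mathbb S^3$. Hence we may check a pointwise identity at $(1,0)$. There $dx_1=0$ on the tangent space, $\theta_3=dy_1$, and $\mathrm{vol}=dy_1\wedge dx_2\wedge dy_2$. Therefore $\ast\theta_3=dx_2\wedge dy_2$ and $d\theta_3=2(dx_1\wedge dy_1+dx_2\wedge dy_2)=2\,dx_2\wedge dy_2$. So $d\theta_3=2\ast\theta_3$: the dual field, tangent to the Hopf circles, is Beltrami with eigenvalue $2$.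

It is a standard fact, which we take as given, that the nonzero eigenvalues of $\operatorname{curl}$ on the round $\mathbb S^3$ are $\pm(k+2)$, $k=0,1,2,\dots$.

**Definition 2.** A *contact form* on a $3$-manifold is a $1$-form $\alpha$ with $\alpha\wedge d\alpha$ nowhere zero; the plane field $\xi=\ker\alpha$ is then a *contact structure*.

**Example 2.** By Example 1, $\theta_3\wedge d\theta_3=2\,\theta_3\wedge\ast\theta_3=2\,\mathrm{vol}$. So $\theta_3$ is a contact form. Its kernel is the *standard contact structure* on $\mathbb S^3$.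

The same computation works for any Beltrami field:
$$V^\flat\wedge dV^\flat=\lambda\,|V|^2\,\mathrm{vol}. \tag{2}$$
Hence a **nowhere vanishing** Beltrami field $V$ has a contact form as its dual, and we get a contact structure $\xi_V=\ker V^\flat$.

**Definition 3.** An *overtwisted disk* for $\xi$ is an embedded disk $D$ with $T_pD=\xi_p$ for all $p\in\partial D$. A contact structure is *overtwisted* if it has such a disk, and *tight* otherwise. A nonvanishing Beltrami field is called tight or overtwisted according to $\xi_V$.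

**Example 3.** On $\mathbb R^3$ with cylindrical coordinates $(r,\varphi,z)$ take $\alpha=\cos r\,dz+r\sin r\,d\varphi$, which is smooth because $r\sin r\,d\varphi=\frac{\sin r}{r}\,r^2d\varphi$. Then $d\alpha=-\sin r\,dr\wedge dz+(\sin r+r\cos r)\,dr\wedge d\varphi$, and
$$\alpha\wedge d\alpha=\Big(1+\frac{\sin r\cos r}{r}\Big)\,r\,dr\wedge d\varphi\wedge dz .$$
The bracket is positive since $|\sin r\cos r|=\frac12|\sin2r|<r$ for $r>0$, and it tends to $2$ at $r=0$. So $\alpha$ is contact. On the disk $\{z=0,\ r\le\pi\}$, at the boundary $r=\pi$, we have $\alpha=-dz$, whose kernel is the tangent plane of the disk. So this disk is overtwisted. The kernel turned far enough along the radius to become horizontal again, and we shall meet this mechanism once more.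

Here are the textbook results we use.

* **Gray's stability theorem.** If $\gamma_\sigma$, $\sigma\in[0,1]$, is a smooth path of contact forms on a closed manifold, there is an isotopy carrying $\ker\gamma_0$ to $\ker\gamma_1$. Since diffeomorphisms carry overtwisted disks to overtwisted disks, $\ker\gamma_0$ is tight if and only if $\ker\gamma_1$ is.
* **Bennequin's theorem.** The standard contact structure $\ker\theta_3$ on $\mathbb S^3$ is tight.
* **Borsuk–Ulam theorem.** A continuous map $f:\mathbb S^3\to\mathbb R^3$ with $f(-x)=-f(x)$ has a zero.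
* **Laplace eigenspaces.** The functions on $\mathbb S^3$ with $\Delta f=-k(k+2)f$ are the restrictions of homogeneous harmonic polynomials of degree $k$ on $\mathbb R^4$.

By Bennequin, the Hopf field of Example 1 is a tight Beltrami field with $\lambda=2$. The question, posed in "Beltrami representatives for homotopy classes of contact structures" (https://mat.univie.ac.at/~branding/workshop/slobodeanu-2022.pdf), is whether this can happen for any other size of eigenvalue.

**Problem.** Do there exist tight Beltrami fields on $\mathbb S^3$ with eigenvalue $\lambda\ne\pm2$?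

The answer is yes: a tight Beltrami field with eigenvalue $\lambda$ exists exactly when $\lambda$ is an even nonzero integer, and for odd $\lambda$ every Beltrami field has a zero. Here are the precise statements.

**Theorem 1.** For every integer $l\ge1$ there is a nowhere vanishing Beltrami field on the round $\mathbb S^3$ with eigenvalue $2l$, and one with eigenvalue $-2l$, whose contact structure is tight. It is carried to the standard contact structure by an isotopy, composed with an orientation-reversing isometry in the case $-2l$.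

**Theorem 2.** Let $\lambda=\pm(k+2)$, $k\ge0$.

1. If $k$ is odd, every Beltrami field with eigenvalue $\lambda$ has a zero.
2. If $k$ is even, tight Beltrami fields exist. They form a nonempty open subset of the eigenspace.
3. Overtwisted Beltrami fields exist if and only if $k$ is even and $k\ge2$.

**Theorem 3.** For $a\in\mathbb R$, the field dual to
$$\alpha^{(a)}=\operatorname{Re}\!\big(z_1^2(z_1dz_2-z_2dz_1)\big)+a\big[(2-3|z_1|^2)(x_1dy_1-y_1dx_1)+(1-3|z_1|^2)(x_2dy_2-y_2dx_2)\big]$$
is Beltrami with eigenvalue $4$. It has zeros iff $a\in\{0,\pm1\}$, is tight iff $0<|a|<1$, and is overtwisted iff $|a|>1$.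

## 2. An invariant coframe, and the eigenvalues $2$, $3$ and all odd ones

**Reduction to $\lambda>0$.** The purpose is to halve the work. Let $\rho(z_1,z_2)=(z_1,\bar z_2)$, an orientation-reversing isometry. Then $\rho^*\ast=-\ast\rho^*$, so $d\alpha=\lambda\ast\alpha$ implies $d\rho^*\alpha=-\lambda\ast\rho^*\alpha$. Thus $\rho^*$ is a linear isomorphism from the $\lambda$-eigenspace to the $(-\lambda)$-eigenspace. It preserves having or not having zeros. Moreover $\rho$ carries $\ker\rho^*\alpha$ to $\ker\alpha$, so tight and overtwisted are preserved too. For example, $\rho^*\theta_3=(x_1dy_1-y_1dx_1)-(x_2dy_2-y_2dx_2)$ has eigenvalue $-2$. From now on $\lambda>0$ unless stated.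

**The coframe.** We want to turn (1) into equations for three functions. Put
$$\eta=z_1dz_2-z_2dz_1=\theta_1+i\theta_2 .$$
For $A\in SU(2)$ we have $A^*\eta=\det(A)\,\eta=\eta$, since $\eta$ is the determinant of the matrix with columns $z$ and $dz$. So $\theta_1,\theta_2,\theta_3$ are all $SU(2)$-invariant, and identities among them may be checked at $(1,0)$. There $\eta=dz_2$, so
$$\theta_1=dx_2,\qquad\theta_2=dy_2,\qquad\theta_3=dy_1,\qquad \mathrm{vol}=dy_1\wedge dx_2\wedge dy_2=\theta_1\wedge\theta_2\wedge\theta_3 .$$
So $(\theta_1,\theta_2,\theta_3)$ is a positive orthonormal coframe. Next, at $(1,0)$ we have $dz_1=i\,dy_1$, and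
$$\ast\eta=\theta_2\wedge\theta_3+i\,\theta_3\wedge\theta_1=dy_2\wedge dy_1+i\,dy_1\wedge dx_2=i\,dy_1\wedge(dx_2+i\,dy_2)=dz_1\wedge dz_2 .$$
Both ends are $SU(2)$-invariant, so $\ast\eta=dz_1\wedge dz_2$ on all of $\mathbb S^3$. Since $d\eta=2\,dz_1\wedge dz_2=2\ast\eta$, together with Example 1 we get
$$d\theta_i=2\ast\theta_i\qquad(i=1,2,3). \tag{3}$$

Let $X_1,X_2,X_3$ be the dual frame. By (3), $d\ast\theta_i=\frac12dd\theta_i=0$, so each $X_i$ is divergence free. Also $d\theta_1=2\,\theta_2\wedge\theta_3$ gives $2=d\theta_1(X_2,X_3)=-\theta_1([X_2,X_3])$, while $d\theta_1(X_1,X_j)=0$; with the cyclic versions,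
$$[X_i,X_j]=-2\sum_m\epsilon_{ijm}X_m .$$
Since the $X_j$ are orthonormal and divergence free, $\Delta f=\operatorname{div}\big(\sum_j(X_jf)X_j\big)=\sum_jX_jX_jf$.

**The coefficients of a Beltrami field are harmonic polynomials.** The aim of this step is to see what the coefficient functions can be. Let $\lambda=k+2$ and $\alpha=\sum f_i\theta_i$ with $d\alpha=\lambda\ast\alpha$. Then $d\alpha=\sum_{j,m}(X_jf_m)\,\theta_j\wedge\theta_m+2\sum_mf_m\ast\theta_m$ and $\ast(\theta_j\wedge\theta_m)=\sum_i\epsilon_{ijm}\theta_i$. So the Beltrami equations read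
$$(Cf)_i:=\sum_{j,m}\epsilon_{ijm}X_jf_m=(\lambda-2)f_i,\qquad\sum_jX_jf_j=0. \tag{4}$$
Apply $C$ twice. By $\sum_m\epsilon_{ijm}\epsilon_{mpq}=\delta_{ip}\delta_{jq}-\delta_{iq}\delta_{jp}$,
$$(C^2f)_i=\sum_jX_jX_if_j-\Delta f_i=X_i\Big(\sum_jX_jf_j\Big)+\sum_j[X_j,X_i]f_j-\Delta f_i .$$
The first term vanishes by (4). In the second, $[X_j,X_i]=2\sum_m\epsilon_{ijm}X_m$, so
$$\sum_j[X_j,X_i]f_j=2\sum_{j,m}\epsilon_{ijm}X_mf_j=-2\sum_{j,m}\epsilon_{imj}X_mf_j=-2(Cf)_i.$$
Hence $C^2f=-2Cf-\Delta f$. Inserting $Cf=(\lambda-2)f$,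
$$\Delta f_i=-\big((\lambda-2)^2+2(\lambda-2)\big)f_i=-\lambda(\lambda-2)f_i=-k(k+2)f_i. \tag{5}$$
So each $f_i$ is the restriction of a homogeneous harmonic polynomial of degree $k$. In particular the eigenspace is finite dimensional.

**Eigenvalue $2$.** Here $k=0$, so the $f_i$ are constants. Conversely, every $\sum c_i\theta_i$ satisfies (1) with $\lambda=2$, by (3). Nonzero constant vectors give nonvanishing fields, hence contact forms by (2). Any $c\in\mathbb R^3\setminus\{0\}$ can be joined to $(0,0,1)$ by a smooth path in $\mathbb R^3\setminus\{0\}$. By Gray and Bennequin, **every** nonzero Beltrami field with $\lambda=2$ is tight. By the reflection $\rho$ the same holds for $\lambda=-2$.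

**Eigenvalue $3$.** Here $k=1$, and $f_1,f_2,f_3$ are linear functions on $\mathbb R^4$. Three linear functions on $\mathbb R^4$ have a common zero $x\ne0$, which we may scale into $\mathbb S^3$. So every Beltrami field with $\lambda=3$ has a zero.

**Odd $k$ (Theorem 2, part 1).** What replaces linear algebra for higher odd degree is Borsuk–Ulam. If $k$ is odd, then $f(-x)=(-1)^kf(x)=-f(x)$ for the map $f=(f_1,f_2,f_3):\mathbb S^3\to\mathbb R^3$. So $f$ has a zero, and there $V=\sum f_iX_i=0$. By the reflection $\rho$ this holds for $\lambda=-(k+2)$ too, which proves part 1 of Theorem 2. $\blacksquare$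

So only even $\lambda$ remain, and the first open case for us is $\lambda=4$.

## 3. Torus-invariant fields, and the disk that makes them overtwisted

Write $\lambda=2l$, $k=2l-2$, $l\ge1$. A sensible first attempt is to look for eigenfields with as much symmetry as the Hopf field: invariant under the torus of rotations $(z_1,z_2)\mapsto(e^{ib}z_1,e^{ic}z_2)$. This reduces (1) to an ordinary differential equation.

**Coordinates.** Put $z_1=\cos s\,e^{i\varphi_1}$, $z_2=\sin s\,e^{i\varphi_2}$ and $t=|z_1|^2=\cos^2s$. We need the star operator here. The forms $ds,\ \cos s\,d\varphi_1,\ \sin s\,d\varphi_2$ are orthonormal. To fix orientation, note $x_1dy_1-y_1dx_1=t\,d\varphi_1$ and $x_2dy_2-y_2dx_2=(1-t)\,d\varphi_2$. So $\theta_3=t\,d\varphi_1+(1-t)\,d\varphi_2$, $d\theta_3=dt\wedge(d\varphi_1-d\varphi_2)$, and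
$$2\,\mathrm{vol}=\theta_3\wedge d\theta_3=dt\wedge d\varphi_1\wedge d\varphi_2=-2\sin s\cos s\;ds\wedge d\varphi_1\wedge d\varphi_2 .$$
Hence $(ds,\ \sin s\,d\varphi_2,\ \cos s\,d\varphi_1)$ is the positive order. With $dt=-2\sin s\cos s\,ds$,
$$\ast d\varphi_1=\tan s\;ds\wedge d\varphi_2=-\frac1{2t}\,dt\wedge d\varphi_2,\qquad \ast d\varphi_2=-\cot s\;ds\wedge d\varphi_1=\frac1{2(1-t)}\,dt\wedge d\varphi_1 .$$

**The equation.** For $\alpha=F(t)\,d\varphi_1+G(t)\,d\varphi_2$ on $0<t<1$ we have $d\alpha=F'dt\wedge d\varphi_1+G'dt\wedge d\varphi_2$. So $d\alpha=2l\ast\alpha$ is equivalent to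
$$G'=-\frac{l}{t}F,\qquad F'=\frac{l}{1-t}G. \tag{6}$$
Eliminating $F=-\frac tl\,G'$, the function $y=G$ must satisfy
$$(1-t)(ty')'+l^2y=0. \tag{7}$$

**A polynomial solution.** Put $y(t)=\sum_jc_jt^j$ with $c_0=1$. Since $(ty')'=\sum_jj^2c_jt^{j-1}$, the coefficient of $t^j$ in (7) gives $(j+1)^2c_{j+1}=(j^2-l^2)c_j$, which stops at degree $l$. So there is a polynomial solution with $y(0)=1$. Setting $t=1$ in (7) gives $y(1)=0$, so $y=(1-t)q$ with $q$ a polynomial. Define
$$\alpha_0=-\tfrac1l\,y'(t)\,(x_1dy_1-y_1dx_1)+q(t)\,(x_2dy_2-y_2dx_2),\qquad t=|z_1|^2 .$$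
This is a smooth form on all of $\mathbb S^3$. On $0<t<1$ it equals $F\,d\varphi_1+G\,d\varphi_2$ with $G=y$ and $F=-\frac tl\,y'$, so $d\alpha_0=2l\ast\alpha_0$ there. The set $0<t<1$ is dense, so this holds everywhere.

For $l=1$: $y=1-t$, $q=1$, $-y'=1$, so $\alpha_0=\theta_3$. For $l=2$: $c_1=-4$, $c_2=3$, so $y=1-4t+3t^2=(1-t)(1-3t)$ and $\alpha_0=(2-3t)(x_1dy_1-y_1dx_1)+(1-3t)(x_2dy_2-y_2dx_2)$.

**$\alpha_0$ has no zeros.** This makes it a contact form, by (2). On $0<t<1$, $|\alpha_0|^2=F^2/t+G^2/(1-t)$. If $F=G=0$ at some point of $(0,1)$, uniqueness for the linear system (6) forces $F=G=0$ on $(0,1)$, so $y\equiv0$, against $y(0)=1$. At $t=0$ we have $z_1=0$, so $|\alpha_0|=|q(0)|=|y(0)|=1$. At $t=1$ we have $z_2=0$, so $|\alpha_0|=|y'(1)|/l$, and we must show that $y$ has a simple zero at $1$. If the order were $m\ge2$, then $ty'$ would vanish to order exactly $m-1\ge1$, so $(ty')'$ to order exactly $m-2$, and $(1-t)(ty')'$ to order exactly $m-1$. But $l^2y$ vanishes to order $m$, which contradicts (7). So $m=1$ and $y'(1)\ne0$.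

**For $l\ge2$, $\alpha_0$ is overtwisted.** We look for a radius at which the kernel has turned as in Example 3. Integrate (7) over $[0,1]$; by parts twice,
$$\int_0^1(1-t)(ty')'\,dt=\big[(1-t)ty'\big]_0^1+\int_0^1ty'\,dt=y(1)-\int_0^1y\,dt=-\int_0^1y\,dt .$$
So $(l^2-1)\int_0^1y\,dt=0$, and since $l\geq2$, $\int_0^1y\,dt=0$. As $y(0)=1$, $y$ cannot be zero-free on $(0,1)$, for then it would be positive there with positive integral. Let $t_0\in(0,1)$ with $y(t_0)=0$ (for $l=2$, $t_0=\frac13$), and put
$$D=\big\{(\sqrt{1-|z_2|^2},\,z_2): |z_2|^2\le1-t_0\big\}.$$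
This is the graph of a smooth function over a closed disk, since $|z_2|^2\le1-t_0<1$, so $D$ is an embedded disk. Along $\partial D=\{\varphi_1=0,\ t=t_0\}$ the plane $TD$ is spanned by $\partial_s$ and $\partial_{\varphi_2}$. There $\alpha_0(\partial_s)=0$ and $\alpha_0(\partial_{\varphi_2})=y(t_0)=0$. So $TD=\ker\alpha_0$ along $\partial D$, and $D$ is an overtwisted disk.

**No other torus-invariant choice.** This shows that the symmetric attempt stops exactly here: *every torus-invariant Beltrami form $\alpha$ with eigenvalue $2l$ is a constant multiple of $\alpha_0$.* Write $\alpha=E\,dt+F\,d\varphi_1+G\,d\varphi_2$ on $0<t<1$ with coefficients depending on $t$ only. Then $d\alpha$ has no $d\varphi_1\wedge d\varphi_2$ term, whereas $\ast dt$ is a nonzero multiple of $d\varphi_1\wedge d\varphi_2$, so $E=0$. Now $F,G$ solve (6) and $G$ solves (7). As $t\to0$, $G=\alpha(\partial_{\varphi_2})$ stays bounded and $F=\alpha(\partial_{\varphi_1})\to0$, because $\partial_{\varphi_1}=0$ where $z_1=0$. Let $W=t(yG'-Gy')$. Then $W'=y(tG')'-G(ty')'=0$ by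 (7), and $W=-l\,yF-tGy'\to0$ as $t\to0$. So $W=0$, hence $(G/y)'=0$ near $t=0$. There $G=cy$ and $F=-\frac tlG'=-c\frac tly'$. By uniqueness for (6) this holds on all of $(0,1)$, so $\alpha=c\,\alpha_0$ by density.

So for $\lambda=4,6,8,\dots$ torus symmetry produces overtwisted fields and nothing else. To find tight ones we must break the symmetry.

## 4. The fields $\operatorname{Re}(P\eta)$ and their zero circles

Another supply of eigenforms comes from (3). Let $P(z_1,z_2)$ be a homogeneous complex polynomial of degree $k$. Since $dP\wedge\eta=(z_1\partial_1P+z_2\partial_2P)\,dz_1\wedge dz_2=kP\,dz_1\wedge dz_2$ by Euler's identity,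
$$d(P\eta)=(k+2)\,P\,dz_1\wedge dz_2=(k+2)\ast(P\eta).$$
So $\operatorname{Re}(P\eta)$ is a Beltrami form with eigenvalue $k+2$. If $P=u+iv$, then $\operatorname{Re}(P\eta)=u\theta_1-v\theta_2$, whose length is $|P|$. Hence it vanishes exactly where $P$ does. For $k\ge1$, $P$ is zero or a product of linear forms, so it has zeros on $\mathbb S^3$. No choice of $P$ gives a nonvanishing field.

Still, take the simplest one, $P=z_1^k$, whose zero set is the single circle $z_1=0$:
$$\alpha_1=\operatorname{Re}(z_1^k\eta),\qquad d\alpha_1=(k+2)\ast\alpha_1,\qquad|\alpha_1|=|z_1|^k,\qquad\langle\alpha_1,\theta_3\rangle=0. \tag{8}$$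
How far is $\ker \alpha_1$ from the standard structure? Compute along the ray $\alpha_1+\tau\theta_3$, $\tau\ge0$. By (8) the two summands are orthogonal, so
$$(\alpha_1+\tau\theta_3)\wedge d(\alpha_1+\tau\theta_3)=\langle\alpha_1+\tau\theta_3,\ \lambda\alpha_1+2\tau\theta_3\rangle\,\mathrm{vol}=\big(\lambda|z_1|^{2k}+2\tau^2\big)\mathrm{vol}.$$
This is positive for every $\tau>0$. The ray to $\theta_3$ is a path of contact forms, and the only thing wrong (for $k\geq1$) is at $\tau=0$ on the circle $z_1=0$. Note that the forms with $\tau>0$ are not eigenforms, and they need not be: Gray's theorem asks only for contact forms.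

So we want to repair $\alpha_1$ along the circle $z_1=0$, staying inside the eigenspace. The form $\alpha_0$ does this. Where $z_1=0$, the form $x_1dy_1-y_1dx_1$ vanishes and $q(0)=1$, so $\alpha_0=\theta_3$ there. Adding a small positive multiple of $\alpha_0$ pushes $\alpha_1$ towards $\theta_3$ exactly where it vanishes. Elsewhere $\alpha_0$ may point against $\theta_3$, and for large coefficients its overtwistedness could win. But if the coefficient is small, $\alpha_1$ dominates there, and $\alpha_1$ is orthogonal to $\theta_3$ and harmless.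

To make this quantitative, let $h=\langle\alpha_0,\theta_3\rangle$. The vector dual to $\theta_3=t\,d\varphi_1+(1-t)\,d\varphi_2$ is $X_3=\partial_{\varphi_1}+\partial_{\varphi_2}$, because $|d\varphi_1|^2=1/t$ and $|d\varphi_2|^2=1/(1-t)$. So
$$h=\alpha_0(X_3)=F+G=y-\tfrac tl\,y',\qquad h|_{z_1=0}=y(0)=1. \tag{9}$$
For $l=2$, $h=t(2-3t)+(1-4t+3t^2)=1-2t$, which is indeed negative for $t>\frac12$. This is also where the straight path from $\alpha_0$ to $\theta_3$ breaks: on the circle $t=1$, $\alpha_0=-\theta_3$, so $\alpha_0+\tau\theta_3$ vanishes there at $\tau=1$.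

## 5. The contact path from $\alpha_1+a\alpha_0$ to $\theta_3$

We now prove Theorem 1. Let $\lambda=2l$, $k=2l-2$, and $\alpha=\alpha_1+a\alpha_0$ with $a>0$. Then $d\alpha=\lambda\ast\alpha$.

**Step 1: a quadratic polynomial in $\tau$.** The purpose is to reduce the contact condition to a pointwise inequality. For $\tau\ge0$ put $\beta_\tau=\alpha+\tau\theta_3$. Then $d\beta_\tau=\ast(\lambda\alpha+2\tau\theta_3)$, and $\langle\alpha,\theta_3\rangle=ah$ by (8) and (9). Hence
$$\beta_\tau\wedge d\beta_\tau=\big(\lambda|\alpha|^2+(\lambda+2)\,a\,h\,\tau+2\tau^2\big)\,\mathrm{vol}. \tag{10}$$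
Only the middle term can be negative, and only where $h<0$.

**Step 2: the constants, in this order.** By (9) and continuity choose $\delta\in(0,1)$ with $h>0$ wherever $t\le\delta$. Let $M=\max|\alpha_0|$; as $|\theta_3|=1$, $M\ge\max|h|$. Now choose $a>0$ so small that
$$aM\le\tfrac12\,\delta^{l-1},\qquad(\lambda+2)^2a^2M^2<2\lambda\,\delta^{2l-2}.$$
Neither $\delta$ nor $M$ depends on $a$, so this is possible.

**Step 3: near the circle, $t\le\delta$.** Here the sign of $h$ does the work. We have $\langle\alpha,\theta_3\rangle=ah>0$, so $\alpha\ne0$. In (10) the first term is positive and the other two are $\ge0$. So (10) is positive for all $\tau\ge0$.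

**Step 4: away from the circle, $t\ge\delta$.** Here the size of $\alpha_1$ does the work. By (8), $|\alpha_1|=t^{l-1}\ge\delta^{l-1}$, so $|\alpha|\ge|\alpha_1|-aM\ge\frac12\delta^{l-1}>0$. The discriminant of (10) in $\tau$ is
$$(\lambda+2)^2a^2h^2-8\lambda|\alpha|^2\le(\lambda+2)^2a^2M^2-2\lambda\,\delta^{2l-2}<0 .$$
The leading coefficient is $2>0$, so (10) is positive for all $\tau$.

**Step 5: conclusion.** By Steps 3 and 4, $\alpha$ is nowhere zero and $\beta_\tau$ is a contact form for every $\tau\ge0$. To get a path on a compact interval, set $\gamma_\sigma=(1-\sigma)\alpha+\sigma\theta_3$, $\sigma\in[0,1]$. For $\sigma<1$, $\gamma_\sigma=(1-\sigma)\,\beta_{\sigma/(1-\sigma)}$, and a positive constant multiple of a contact form is a contact form; and $\gamma_1=\theta_3$. So $\gamma_\sigma$ is a smooth path of contact forms. By Gray's theorem an isotopy carries $\ker\alpha$ to $\ker\theta_3$, which is tight by Bennequin. Thus $V=\alpha^\sharp$ is a tight Beltrami field with eigenvalue $2l$. For $-2l$ take $\rho^*\alpha$: the reflection $\rho$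 carries its kernel to $\ker\alpha$, and the isotopy carries that to $\ker\theta_3$. $\blacksquare$

With $l\ge2$ this answers the Problem affirmatively.

## 6. Which eigenvalues carry tight and overtwisted fields

We complete the proof of Theorem 2. Part 1 was proved in Section 2. With Theorem 1 and the list of eigenvalues in Section 1, it shows that tight Beltrami fields exist exactly for the even nonzero integers $\lambda$.

**Part 2 (even $k$).** Existence is Theorem 1. For openness, let $V$ be a tight Beltrami field with eigenvalue $\lambda$. By compactness $\min|V|>0$. The eigenspace is finite dimensional (Section 2, and $\rho$ for $\lambda<0$), so the eigenfields $W$ with $\max|W-V|<\min|V|$ form an open neighborhood of $V$. For such $W$ every field $(1-\sigma)V+\sigma W$, $\sigma\in[0,1]$, is nonvanishing and lies in the eigenspace, so by (2) its dual is a contact form. By Gray's theorem $W$ is tight.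

**Part 3 (overtwisted fields).** For odd $k$ there are no nonvanishing Beltrami fields, by part 1. For $k=0$, every nonzero Beltrami field is tight, as shown in Section 2 under eigenvalue $2$. For $k=2l-2\ge2$ we have $l\ge2$, and Section 3 shows that $\alpha_0$ is nonvanishing and overtwisted, with eigenvalue $2l=k+2$; then $\rho^*\alpha_0$ does it for $-(k+2)$. $\blacksquare$

## 7. The exact threshold for $\lambda=4$

In Section 5 the coefficient $a$ had to be small. For $l=2$ we can say exactly how small, which is Theorem 3. Here $k=2$, and by Section 3, $\alpha^{(a)}=\alpha_1+a\alpha_0$, so it is Beltrami with eigenvalue $4$.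

**Step 1: the sizes involved.** We split $\alpha_0$ along and across $\theta_3$. We have $h=1-2t$, and
$$|\alpha_0|^2=\frac{F^2}{t}+\frac{G^2}{1-t}=t(2-3t)^2+(1-t)(1-3t)^2=1-3t+3t^2 .$$
So the component $\alpha_0^\perp$ of $\alpha_0$ orthogonal to $\theta_3$ satisfies
$$|\alpha_0^\perp|^2=1-3t+3t^2-(1-2t)^2=t(1-t),\qquad\text{while}\quad|\alpha_1|=t,\quad\alpha_1\perp\theta_3. \tag{11}$$

**Step 2: we may assume $a\ge0$.** The map $(z_1,z_2)\mapsto(z_1,-z_2)$ is an orientation-preserving isometry. It sends $\eta$ to $-\eta$ and fixes $\alpha_0$, so it pulls $\alpha^{(a)}$ back to $-\alpha_1+a\alpha_0=-\alpha^{(-a)}$, which has the same zeros and the same kernel as $\alpha^{(-a)}$.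

**Step 3: zeros.** For $a=0$ the form is $\alpha_1$, which vanishes where $z_1=0$. Let $a>0$. At a zero the $\theta_3$-component $ah$ vanishes, so $t=\frac12$. There $|\alpha_1|=\frac12$ and $|a\alpha_0^\perp|=\frac a2$ by (11), and $\alpha_1=-a\alpha_0^\perp$ forces $a=1$.

Conversely let $a=1$. Take a point $p$ with $t=\frac12$. There $h=0$, so $\alpha_0(p)=\operatorname{Re}(w\eta)$ for some $w\in\mathbb C$ with $|w|=|\alpha_0^\perp|=\frac12$. We rotate to match phases. Let $T_c(z_1,z_2)=(z_1,e^{ic}z_2)$. Then $T_c^*\eta=e^{ic}\eta$ and $T_c^*\alpha_0=\alpha_0$, so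
$$\big(T_c^*\alpha^{(1)}\big)(p)=\operatorname{Re}\big((e^{ic}z_1^2+w)\,\eta\big).$$
Since $|z_1^2|=\frac12=|w|$, we can choose $c$ with $e^{ic}z_1^2=-w$. Then $\alpha^{(1)}$ vanishes at $T_c(p)$. So, with Step 2, zeros occur iff $a\in\{0,\pm1\}$.

**Step 4: $0<a<1$ is tight.** It suffices that (10), with $\lambda=4$, is positive at every point for all $\tau\ge0$; then Step 5 of Section 5 applies word for word.

If $t\le\frac12$, then $h\ge0$, and $|\alpha^{(a)}|>0$ by Step 3, so (10) is positive.

If $t>\frac12$, it suffices that the discriminant is negative, that is, $36a^2h^2<32|\alpha^{(a)}|^2$. Since $\sqrt{t(1-t)}<t$ and $a<1$, the number $t-a\sqrt{t(1-t)}$ is positive. By (11) and the triangle inequality across $\theta_3$,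
$$|\alpha^{(a)}|^2=a^2h^2+|\alpha_1+a\alpha_0^\perp|^2\ge a^2h^2+\big(t-a\sqrt{t(1-t)}\big)^2 .$$
So it is enough that $4a^2h^2<32\big(t-a\sqrt{t(1-t)}\big)^2$. As $|h|=2t-1$, this means
$$a(2t-1)<2\sqrt2\,\big(t-a\sqrt{t(1-t)}\big).$$
To prove it, note that for $t>\frac12$ we have $\sqrt t\ge\sqrt{1-t}$, so
$$t-\sqrt{t(1-t)}=\sqrt t\,\big(\sqrt t-\sqrt{1-t}\big)=\frac{\sqrt t\,(2t-1)}{\sqrt t+\sqrt{1-t}}\ge\tfrac12(2t-1).$$
Therefore
$$t-a\sqrt{t(1-t)}=(1-a)t+a\big(t-\sqrt{t(1-t)}\big)\ge(1-a)t+\tfrac a2(2t-1)>\tfrac a2(2t-1).$$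
Multiplying by $2\sqrt2$ gives $2\sqrt2\,\big(t-a\sqrt{t(1-t)}\big)>\sqrt2\,a(2t-1)\ge a(2t-1)$, as required.

**Step 5: $a>1$ is overtwisted.** Now we connect to $\alpha_0$ inside the eigenspace. Consider $\varepsilon\alpha_1+\alpha_0$ for $0\le\varepsilon\le1/a<1$. A zero would require $h=0$, so $t=\frac12$, and then $|\varepsilon\alpha_1|=\frac\varepsilon2<\frac12=|\alpha_0^\perp|$, which is impossible for a zero. So these forms are nonvanishing eigenforms with eigenvalue $4$, hence contact forms by (2). At $\varepsilon=1/a$ the form is $\frac1a\alpha^{(a)}$. By Gray's theorem $\ker\alpha^{(a)}$ is isotopic to $\ker\alpha_0$, which is overtwisted by Section 3, with the disk at $t_0=\frac13$.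

Steps 2 to 5 cover all $a$. Fields with $a\in\{0,\pm1\}$ have zeros and define no contact structure, so the "iff" statements follow. $\blacksquare$

## 8. Descent to the round $\mathbb{RP}^3$

For even $k$ the forms $\alpha_0$ and $\alpha_1$ are invariant under $x\mapsto-x$. Indeed $z_1^k\eta$ is multiplied by $(-1)^{k+2}=1$, and $\alpha_0$ has coefficients depending on $|z_1|^2$ in front of forms $x_jdy_j-y_jdx_j$, which are unchanged. So the tight fields of Theorem 1 descend to the round $\mathbb{RP}^3$ (those for $-2l$ as well, since $\rho$ commutes with $x\mapsto-x$). They are tight there too: a disk is simply connected, so an overtwisted disk in $\mathbb{RP}^3$ would lift to an embedded disk in $\mathbb S^3$, overtwisted for the lifted structure, contradicting Theorem 1.
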